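# Holomorphic one-forms, spheres, and surfaces with $p_g=2q-3$

## 1. The projective space of one-forms inside a sphere

Throughout, a *surface* is a smooth projective complex surface $S$, with canonical divisor $K_S$, geometric genus $p_g=h^0(K_S)$, irregularity $q=h^1(\mathcal O_S)=h^0(\Omega^1_S)$, and $\chi=1-q+p_g$. An *irrational pencil* of genus $b\ge2$ is a surjective morphism with connected fibres from $S$ onto a smooth curve of genus $b$. A dot denotes the intersection product on $H^2(S)$.

Put $V=H^0(\Omega^1_S)$. Suppose $q\ge3$ and $S$ has no irrational pencil of genus $\ge2$. The theorem of Castelnuovo and de Franchis says that two independent forms $\omega,\gamma\in V$ with $\omega\wedge\gamma=0$ come from an irrational pencil of genus $\ge 2$. So for us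
$$\omega\wedge\gamma\ne0\qquad\text{for all independent }\omega,\gamma\in V .$$

To each $\omega\in V$ attach the real class $i\omega\wedge\bar\omega\in H^{1,1}(S)$, written $i\omega\bar\omega$. Moving $\gamma$ past $\bar\omega$ gives, for independent $\omega,\gamma$,
$$(i\omega\bar\omega)\cdot(i\gamma\bar\gamma)=-\int\omega\wedge\bar\omega\wedge\gamma\wedge\bar\gamma=\int\omega\wedge\gamma\wedge\bar\omega\wedge\bar\gamma>0, \tag{1}$$
because for a local 2-form $\theta=f\,dz_1\wedge dz_2$ one has $\theta\wedge\bar\theta=4|f|^2\,dx_1dy_1dx_2dy_2$, and $\omega\wedge\gamma$ is not identically zero. Also $(i\omega\bar\omega)^2=0$. So the classes $i\omega\bar\omega$ lie on a light cone.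

Let $\mathcal H\subset H^{1,1}(S)\cap H^2(S,\mathbb R)$ be the real span of all $i\omega\bar\omega$, and $N=\dim_{\mathbb R}\mathcal H$. By polarization, $\mathcal H\otimes\mathbb C$ is the span $\mathcal H_{\mathbb C}$ of all classes $\omega\wedge\bar\gamma$, so $N=\dim_{\mathbb C}\mathcal H_{\mathbb C}\le h^{1,1}(S)$. Choose a basis $(\omega_j)$ of $V$ and put $h_0=\sum_j i\omega_j\bar\omega_j$. By (1), $h_0^2>0$, and $h_0\cdot i\omega\bar\omega>0$ for every $\omega\neq0$, since some $\omega_j$ is independent of $\omega$. By the Hodge index theorem the form on $H^{1,1}\cap H^2(S,\mathbb R)$ has exactly one positive direction, so it is negative definite on $h_0^\perp\cap\mathcal H$, a space of dimension $N-1$. Writing $v=h_0/h_0^2+w$ with $w\perp h_0$, we see that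
$$\{v\in\mathcal H:\ h_0\cdot v=1,\ v^2=0\}=\{h_0/h_0^2+w:\ -w^2=1/h_0^2\}$$
is a round sphere $S^{N-2}$. Put $n=q-1\ge2$. The object on which everything turns is the map
$$\Phi:\mathbb{CP}^{n}=\{\text{lines in }V\}\to S^{N-2},\qquad \Phi([\omega])=\frac{i\omega\bar\omega}{h_0\cdot i\omega\bar\omega}.$$

**Proposition 1.** $\Phi$ is a smooth embedding.

**Proof.** *Injective.* If $i\omega\bar\omega$ and $i\gamma\bar\gamma$ are proportional, their product is $0$, so by (1) $\omega,\gamma$ are dependent.

*Immersive.* The tangent space of $\mathbb{CP}^n$ at $[\omega]$ is $V/\mathbb C\omega$, and the derivative of $\omega\mapsto i\omega\bar\omega$ in the direction $\gamma$ is $i(\omega\bar\gamma+\gamma\bar\omega)$. If $d\Phi$ kills the class of some $\gamma\notin\mathbb C\omega$, then $i(\omega\bar\gamma+\gamma\bar\omega)=c\,i\omega\bar\omega$ with $c\in\mathbb R$. Replacing $\gamma$ by $\gamma-\frac c2\omega$ we may assume $c=0$. But 2-forms commute and $\omega\bar\gamma\,\omega\bar\gamma=0$, so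
$$\big(i(\omega\bar\gamma+\gamma\bar\omega)\big)^2=-2\int\omega\wedge\bar\gamma\wedge\gamma\wedge\bar\omega=-2\int\omega\wedge\gamma\wedge\bar\omega\wedge\bar\gamma<0,$$
so this class is not zero: a contradiction. An injective immersion of a compact manifold is an embedding. $\square$

What is this for? A sphere containing $\mathbb{CP}^n$ smoothly must have large dimension, for topological reasons. So $N$, and with it $h^{1,1}(S)$, is large, and for surfaces with prescribed $p_g$ and $q$ a large $h^{1,1}$ means a small $K_S^2$. This upper bound will collide with the geometry of a certain curve.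

## 2. Boundedness when $p_g=2q-3$

A surface is *of general type* if $K_S$ is big, and *minimal* if $K_S$ is nef. Consider

> minimal surfaces $S$ of general type with $p_g=2q-3$ and no irrational pencil of genus $\ge2$. $\quad(\ast)$

"The geography of irregular surfaces" asks (Question 2): do surfaces with $p_g=2q-3$ and no irrational pencil have bounded invariants? That is, is there a constant $C$ with $q,p_g,\chi,K_S^2\le C$ for all $S$ in $(\ast)$? The answer is yes, and one may take $C=247$.

For $n\ge1$ let $\alpha(n)$ be the number of ones in the binary expansion of $n$. So $\alpha(24)=\alpha(11000_2)=2$ and $\alpha(31)=5$. A number with $k$ ones is at least $2^k-1$, so $\alpha(n)\le\log_2(n+1)$.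

**Theorem 2.** Let $S$ be any smooth projective surface with $q\ge3$ and no irrational pencil of genus $\ge2$, and let $N$ be the dimension of the span of all $\omega\wedge\bar\gamma\in H^{1,1}(S)$, $\omega,\gamma\in V$. Then $h^{1,1}(S)\ge N\ge4q-1-2\alpha(q-1)$.

**Theorem 3.** For $S$ in $(\ast)$, $K_S^2\le8\chi-3+2\alpha(q-1)$.

**Theorem 4.** For $S$ in $(\ast)$, $q\le24$ or $q=32$. Hence $q\le32$, $\chi\le30$, $p_g\le61$, $K_S^2\le247$.

No claim is made that $q\le32$ is optimal. From the special literature on $(\ast)$ we use one fact (Mendes Lopes, 2008): *if $q\ge5$, the canonical map has degree 1 or 3*. Only "the degree is not 2" will matter.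

**Numerics.** For $S$ in $(\ast)$ write $K=K_S$. Then $\chi=q-2$ and $p_g=2\chi+1$, and since $\chi\ge1$ for surfaces of general type, $q\ge3$. From $c_2=2-4q+2p_g+h^{1,1}$ and Noether's formula $12\chi=K^2+c_2$ we get
$$h^{1,1}=c_2-2+4q-2p_g=c_2+4=12\chi-K^2+4,\qquad\text{so}\qquad K^2\le12\chi+4-N . \tag{2}$$

**Lemma 5.** For $S$ in $(\ast)$, every element of $H^0(K)$ has the form $\omega\wedge\gamma$. For a subspace $U\subset V$ with $\dim U\ge2$,
$$\dim\operatorname{im}\big(\Lambda^2U\to H^0(K)\big)\ge2(\dim U-2)+1. \tag{3}$$

**Proof.** Since $\omega\wedge\gamma\ne0$ for independent forms, $W\mapsto\Lambda^2W$ defines a morphism $\psi$ from the Grassmannian $G(2,V)$ to the projective space $\mathbb P^{2q-4}$ of lines in $H^0(K)$. It is the Plücker embedding followed by a linear projection whose centre misses $G(2,V)$, so $\psi^*\mathcal O(1)$ is the ample Plücker bundle and $\psi$ is finite. As $\dim G(2,V)=2(q-2)=2q-4$, $\psi$ is surjective. Similarly $\psi(G(2,U))$ has dimension $2(\dim U-2)$ and lies in the projectivization of the image of $\Lambda^2U$. $\square$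

**The case $q=3$ by hand.** By a known result quoted in the source, $q=3$ forces $S$ to be the symmetric square of a curve of genus 3. Take a smooth plane quartic $C$ and $S=\mathrm{Sym}^2C$. Swap-invariant forms on $C\times C$ give $V=H^0(K_C)$, where $\omega$ corresponds to $\omega_1+\omega_2$ (pullbacks from the two factors). For 2-forms the swap sends $\alpha_1\wedge\beta_2$ to $-\beta_1\wedge\alpha_2$, so $H^0(K_S)=\Lambda^2H^0(K_C)$ and $p_g=3=2\cdot3-3$. Since $\Lambda^2V\to H^0(K_S)$ is injective, there is no irrational pencil of genus $\ge2$: it would supply two independent forms with zero wedge product.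

The map $V\to\Omega^1_{S,x}$ (fibre) is onto at every $x=P+Q$. For $P\ne Q$ this is because $K_C$ separates points. At $2P$ use coordinates $e_1=z_1+z_2$, $e_2=z_1z_2$: the form $(a+bz+\cdots)dz$ becomes $a\,de_1+b(e_1de_1-de_2)+\cdots$, with value $a\,de_1-b\,de_2$ at the origin, and $K_C$ separates tangents. (The omitted terms are $d$ of power sums $z_1^k+z_2^k$ with $k\ge3$, which have no linear part in $e_1,e_2$.) So $\Lambda^2V\otimes\mathcal O\to K_S$ is onto, and the canonical map sends $P+Q$ to the line $\overline{PQ}$ in the dual plane (the tangent line if $P=Q$). A general line meets $C$ in 4 points, giving $\binom42=6$ pairs, so this finite map has degree 6. Hence $K_S$ is ample and $K_S^2=6$. The Euler number is $c_2=\frac12(e(C)^2+e(C))=\frac12(16-4)=6$, so $\chi=1$ and $h^{1,1}=10$ by (2).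

Theorem 2 says $N\ge12-1-2\alpha(2)=9$, while $N\le q^2=9$ trivially. So $N=9$: all nine products $\omega_j\wedge\bar\omega_k$ are independent. Theorem 3 says $K^2\le8-3+2=7$, and indeed $K^2=6$. For $q=4$ Theorem 3 gives $K^2\le16-3+4=17$, the upper value in the known list $\{16,17\}$.

## 3. How large must $N$ be?

The second half of the proof produces, once $\chi\ge 23$, a smooth curve $D$ of genus $g$, birational to a nondegenerate curve of degree $d$ in $\mathbb P^{r}$, $r=\chi-1$, with
$$d\le g+3-N, \tag{4}$$
$$g\le12\chi+5-N . \tag{5}$$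
These are proved in Section 9. Together they give $d\le12\chi+8-2N$ and $g-d\ge N-3$. So a large $N$ yields a curve of small degree whose genus exceeds its degree by a lot. Castelnuovo's bound limits this: for $r\ge 3$, an irreducible nondegenerate curve of degree $d$ in $\mathbb P^r$ whose normalization has genus $g$ satisfies
$$g\le\pi(d,r)=\frac{m(m-1)}2(r-1)+m\varepsilon,\qquad d-1=m(r-1)+\varepsilon,\quad0\le\varepsilon<r-1. \tag{6}$$

We need two properties of $\pi$. First,
$$\pi(d,r)=\max_{k\ge0}\Big\{k(d-1)-\frac{k(k+1)}2(r-1)\Big\},\quad\text{attained at }k=m .$$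
Indeed passing from $k-1$ to $k$ adds $(d-1)-k(r-1)$, which is $\ge0$ exactly for $k\le m$, and the value at $k=m$ is $\big(m^2-\frac{m(m+1)}2\big)(r-1)+m\varepsilon$. Second, evaluating the expression for $d+1$ at $k=m$ gives $\pi(d+1,r)\ge\pi(d,r)+m$. For $d\ge r$ we have $m\ge1$, so $d\mapsto\pi(d,r)-d$ is nondecreasing for $d\ge r$. A nondegenerate curve has $d\ge r$.

**Dimension counting is not enough.** The first thing to try is the obvious consequence of Proposition 1: $N-2\ge2n$, that is $N\ge2q=2\chi+4$. Then $d\le8\chi$. Since $8\chi-1=8(\chi-2)+15$, for $\chi>17$ we have $m=8$, $\varepsilon=15$ and $\pi(8\chi,\chi-1)=28(\chi-2)+120=28\chi+64$. Castelnuovo's bound then requires only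
$$2\chi+1\le N-3\le g-d\le\pi(8\chi,\chi-1)-8\chi=20\chi+64,$$
which is no contradiction for any $\chi$. The attempt stops here, and it stops because $N$ is too small. To leading order, a bound $N\ge c\chi$ gives $d\lesssim m\chi$ with $m=12-2c$, and $g-d\lesssim\big(\frac{m(m-1)}2-m\big)\chi=\frac{m(m-3)}2\chi$, while $g-d\gtrsim c\chi$. For $c=2,3,4$ the upper bounds are $20\chi,9\chi,2\chi$. So $c=2$ and $c=3$ give nothing, and $c=4$ gives $4\chi\lesssim2\chi$: a contradiction for large $\chi$. We need $N\approx4\chi$, twice what the dimension of $\mathbb{CP}^n$ gives. The missing half lies in the normal bundle of $\Phi$.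

## 4. The normal bundle of $\mathbb{CP}^n$ in a sphere

**Background.** Let $\nu$ be an oriented real bundle of rank $e$ and $s=\lfloor e/2\rfloor$. By the splitting principle, after a pullback injective on rational cohomology, $\nu$ becomes a sum of oriented plane bundles with Euler classes $x_1,\dots,x_s$ (plus a trivial line if $e$ is odd). So $p(\nu)=\prod(1+x_i^2)$, and for $e$ even the Euler class is $\prod x_i$. If $w_2(\nu)$ is the reduction mod 2 of $c_1(\lambda)$ for a complex line bundle $\lambda$, then $\nu$ has a Spin$^c$ structure with determinant line bundle $\lambda$. Its complex spinor bundle $\Delta$ has rank $2^s$ and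
$$\mathrm{ch}(\Delta)=e^{c_1(\lambda)/2}\prod_{i\le s}(e^{x_i/2}+e^{-x_i/2}).$$
For $e$ even, $\Delta=\Delta^+\oplus\Delta^-$ with $\mathrm{ch}(\Delta^+)-\mathrm{ch}(\Delta^-)=\pm e^{c_1(\lambda)/2}\prod(e^{x_i/2}-e^{-x_i/2})$. For example, if $\nu$ is a complex line bundle $P$ viewed as a plane bundle, $x=c_1(P)$, and $\lambda=P$, then $\Delta=\mathbb C\oplus P$, whose Chern character is $1+e^x=e^{x/2}(e^{x/2}+e^{-x/2})$, with difference $\pm(e^x-1)$, a multiple of $x$.

**Proposition 6** (a non-embedding theorem of Atiyah–Hirzebruch type). Let $n\ge2$ and let $\mathbb{CP}^n$ be smoothly embedded in $S^{2n+e}$, $e\ge0$. Then $e\ge2n-2\alpha(n)+1$.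

**Proof.** Let $\nu$ be the normal bundle, $L=\mathcal O(1)$, $h=c_1(L)$.

**Step 1: the stable class of $\nu$.** We express $\nu$ through $L$. Adding a trivial line to $T\mathbb{CP}^n\oplus\nu=TS^{2n+e}|_{\mathbb{CP}^n}$ makes it trivial, and $T\mathbb{CP}^n\oplus\mathbb C\cong(n+1)L$. Hence $\nu\oplus(n+1)L_{\mathbb R}$ is trivial. So $w_1(\nu)=0$ and $w_2(\nu)=(n+1)h$ mod 2. If $e\le1$, the oriented bundle $\nu$ would be trivial, so $p_1((n+1)L_{\mathbb R})=(n+1)h^2$ would vanish, which is false for $n\ge2$. So $e\ge2$ and $s\ge1$.

**Step 2: the spinor bundle.** Let $\epsilon=0$ for $n$ odd and $\epsilon=1$ for $n$ even. Then $\epsilon h$ reduces to $w_2(\nu)$ and we may take $\lambda=L^\epsilon$. The class $\prod\cosh(x_i/2)$ is multiplicative in real bundles, is $1$ on trivial bundles, and is $\cosh(h/2)^{n+1}$ on $(n+1)L_{\mathbb R}$. Therefore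
$$\mathrm{ch}(\Delta)=2^se^{\epsilon h/2}\cosh(h/2)^{-(n+1)} . \tag{7}$$

**Step 3: integrality.** We extract a divisibility condition from (7). For every complex bundle $\xi$ on $\mathbb{CP}^n$, $\int\mathrm{ch}(\xi)\,\mathrm{td}\in\mathbb Z$: the group $K^0(\mathbb{CP}^n)$ is generated by the $L^k$, for which the integral is the Euler characteristic of $\mathcal O(k)$. Here
$$\mathrm{td}=\Big(\frac h{1-e^{-h}}\Big)^{n+1}=e^{(n+1)h/2}\Big(\frac h{2\sinh(h/2)}\Big)^{n+1}.$$
Take $\xi=\Delta\otimes L^k$. The integral is the coefficient of $h^n$ in $\mathrm{ch}(\xi)\,\mathrm{td}$, and $2\sinh(h/2)\cosh(h/2)=\sinh h$, so it equals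
$$2^s\operatorname{Res}_{h=0}\frac{e^{jh}\,dh}{(\sinh h)^{n+1}},\qquad j=k+\tfrac{n+1+\epsilon}2 .$$
Since $n+1+\epsilon$ is even, $j$ is an arbitrary integer. Choose $j=-n$ and substitute $u=e^{2h}-1$, so $\sinh h=\frac u2(1+u)^{-1/2}$, $dh=\frac{du}{2(1+u)}$, $e^{-nh}=(1+u)^{-n/2}$. The exponent of $1+u$ is $-\frac n2+\frac{n+1}2-1=-\frac12$, and the residue becomes
$$2^n[u^n](1+u)^{-1/2}=(-1)^n2^n4^{-n}\binom{2n}n=(-1)^n2^{-n}\binom{2n}n .$$
By Legendre's formula $v_2(m!)=m-\alpha(m)$, so $v_2\binom{2n}n=2\alpha(n)-\alpha(2n)=\alpha(n)$. Since $2^{s-n}\binom{2n}n$ is an integer, $s\ge n-\alpha(n)$.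

**Step 4: gaining one more.** If $e$ is odd, $e=2s+1\ge2n-2\alpha(n)+1$ and we are done. Let $e=2s$. The Euler class of $\nu$ is the restriction to $\mathbb{CP}^n$ of the class in $H^e(S^{2n+e})$ obtained by extending the Thom class of a tubular neighbourhood by zero; here we use an embedding, not just an immersion. As $0<e<2n+e$, this group is $0$, so $\prod x_i=0$. Hence $\mathrm{ch}(\Delta^+)-\mathrm{ch}(\Delta^-)$, a multiple of $\prod x_i$, vanishes and $\mathrm{ch}(\Delta^+)=\frac12\mathrm{ch}(\Delta)$. Step 3 with $\Delta^+$ in place of $\Delta$ gives $s-1\ge n-\alpha(n)$, so $e\ge2n-2\alpha(n)+2$. $\square$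

For $n=2$: $e^{-2h}=1-2h+2h^2-\cdots$ and $(\sinh h)^{-3}=h^{-3}(1-\frac{h^2}2+\cdots)$ give residue $2-\frac12=\frac32$, in agreement with $2^{-2}\binom42$. So $2^s\cdot\frac32\in\mathbb Z$ forces $s\ge1$, the case $e=2$ is excluded because $2^{0}\cdot\frac32\notin\mathbb Z$, and $e\ge3$.

**Proof of Theorems 2 and 3.** By Proposition 1 we may apply Proposition 6 with $n=q-1$ and $2n+e=N-2$:
$$N=2n+2+e\ge4n+3-2\alpha(n)=4q-1-2\alpha(q-1),$$
which is Theorem 2. For $S$ in $(\ast)$ put $a=\alpha(q-1)=\alpha(\chi+1)$. Since $q=\chi+2$, together with (2),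
$$N\ge4\chi+7-2a,\qquad K^2\le12\chi+4-N\le8\chi-3+2a, \tag{8}$$
which contains Theorem 3. $\square$

**Standing assumption.** From now on $S$ is in $(\ast)$ and $\chi\ge23$, so $q\ge25$. We shall use
$$\chi>6a-9,\qquad2a<\chi+3,\qquad2a+3<4\chi,\qquad4a<\chi-3. \tag{9}$$
To check them: if $\chi\le61$ then $\chi+1\le62$, so $a\le5$ (the first number with six ones is 63); if $\chi\ge62$ then $a\le\log_2(\chi+2)$. First inequality: for $\chi\le61$, $6a-9\le21<23$; at $\chi=62$, $6\log_2 64-9=27<62$, and $6\log_2(\chi+2)$ grows more slowly than $\chi$. Fourth: if $23\le\chi\le29$ then $24\le\chi+1\le30$, so $a\le4$ and $16<20\le\chi-3$; if $30\le\chi\le61$ then $4a\le20<27\le\chi-3$; at $\chi=62$, $4\log_264=24<59$, and again the logarithm grows more slowly. The second and third follow from the fourth, since $2a<\frac{\chi-3}2$.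

## 5. A large family of curves imposes many conditions on $|K|$

The following two lemmas will later exclude every degenerate behaviour of the maps we build.

**Lemma 7.** If $C\subset S$ is an irreducible curve with $C^2\ge0$, then $KC+C^2\ge2\chi$.

**Proof.** Let $\tilde C$ be the normalization of $C$ and $T$ the cokernel of $J(\tilde C)\to\mathrm{Alb}(S)$. The induced map $S\to T$ contracts $C$ to a point, and its image generates $T$. We claim $\dim T\le1$. Suppose $\dim T\ge1$; then the image of $S$ is not a point. If the image is a surface, the pullback $A$ of an ample class is nef and big with $A\cdot C=0$, so $C^2<0$ by the Hodge index theorem, a contradiction. So the image is a curve. Stein factorization gives a morphism with connected fibres from $S$ onto a smooth curve $B$ whose image generates $T$. Hence $J(B)\to T$ is onto and $g(B)\ge\dim T$. There is no irrational pencil of genus $\ge2$, so $\dim T\le1$.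

Thus $g(\tilde C)\ge q-\dim T\ge q-1$ and $KC+C^2=2p_a(C)-2\ge2g(\tilde C)-2\ge2q-4=2\chi$. $\square$

**Lemma 8.** For $1\le m\le9$, the set of irreducible curves $C\subset S$ with $h^0(K-C)\ge p_g-m$ is countable.

**Proof.** Suppose it is uncountable. There are only countably many numerical classes, so infinitely many of these curves lie in one class. For them $c=KC$ is constant, and $C^2\ge0$, since two distinct ones meet non-negatively. Put $k=\lfloor2\chi/m\rfloor\ge\lfloor46/9\rfloor=5$ and take $k$ distinct ones $C_1,\dots,C_k$. Each $H^0(K-C_i)$ has codimension at most $m$ in $H^0(K)$, and a section vanishing on all $C_i$ is divisible by $C_1+\dots+C_k$. So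
$$h^0(K-C_1-\dots-C_k)\ge2\chi+1-km\ge1 .$$
As $K$ is nef, $K^2\ge kc$. The Hodge index theorem gives $C_i^2\le c^2/K^2\le c/k$. By Lemma 7 and (8), and because $(k+1)/k^2$ decreases in $k$,
$$2\chi\le c\Big(1+\frac1k\Big)\le\frac{k+1}{k^2}K^2\le\frac6{25}(8\chi-3+2a).$$
So $50\chi\le48\chi-18+12a$, i.e. $\chi\le6a-9$, contrary to (9). $\square$

## 6. Birationality of the canonical map

**Proposition 9.** The canonical map of $S$ is birational onto its image.

**Step 1: the image is a surface.** It is not a point, as $p_g\ge2$. If it were a curve, the canonical map would be constant on every irreducible component $C$ of the closure of a general fibre. A section of $K$ vanishing at one general point of $C$ would vanish on $C$, so $h^0(K-C)\ge p_g-1$. There are uncountably many such $C$, contradicting Lemma 8.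

**Step 2: if the degree is not 1, the image has small degree.** Let $\Sigma\subset\mathbb P^R$, $R=2\chi$, be the image and $\delta$ its degree. By the quoted result the degree of the canonical map is not 2. Suppose it is $\ge3$. On a blow-up $\beta:\hat S\to S$ resolving the map, write $\beta^*K=M+F$ with $M$ base point free and $F\ge0$. Since $\beta^*K$ and $M$ are nef, $3\delta\le M^2\le M\cdot\beta^*K\le K^2$, so
$$\delta\le\tfrac13(8\chi-3+2a) .$$

**Step 3: an adjoint class that is not pseudoeffective.** (A class is *pseudoeffective* if it is a limit of effective classes; such a class has product $\ge0$ with every nef class.) Let $\Sigma'\to\Sigma$ be a resolution, $H$ the pullback of $\mathcal O(1)$, which is nef, big and base point free, and $B$ the pullback of a general hyperplane section, a smooth irreducible curve. As $\Sigma$ is nondegenerate, the $R+1$ linear forms inject into $H^0(H)$, and only multiples of the equation of $B$ restrict to $0$ on $B$, so $h^0(H|_B)\ge R$. If $H|_B$ were special, Clifford's theorem would give $R\le\delta/2+1$, i.e. $\delta\ge2R-2=4\chi-2$.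 But $\delta<4\chi-2$, because $8\chi-3+2a<12\chi-6$ by (9). So $H|_B$ is nonspecial, $\delta+1-g(B)\ge R$, and
$$K_{\Sigma'}H=2g(B)-2-\delta\le2(\delta+1-R)-2-\delta=\delta-2R .$$
Hence, using (9) once more,
$$H\cdot(H+3K_{\Sigma'})\le4\delta-6R=4\delta-12\chi\le\tfrac13(-4\chi-12+8a)<0 .$$
As $H$ is nef, $H+3K_{\Sigma'}$ is not pseudoeffective.

**Step 4: curves of degree at most 8.** We use an adjunction process to find a family of low-degree rational curves. Contract successively $(-1)$-curves $E$ with $HE<3$, replacing $H$ by its push-forward. For one such contraction $f$, put $\mu=HE\ge0$ and $H_1=f_*H$, so $H=f^*H_1-\mu E$. Then $H_1$ is nef: for a curve $\Gamma$ with strict transform $\tilde\Gamma$, $H_1\Gamma=(H+\mu E)\tilde\Gamma\ge0$. With $K_0,K_1$ the canonical classes of source and target, $K_0=f^*K_1+E$ gives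
$$H+3K_0=f^*(H_1+3K_1)+(3-\mu)E,$$
so if $H_1+3K_1$ were pseudoeffective, $H+3K_0$ would be too. The process stops, since the Picard number drops. It ends with a surface $X$ and a nef class $H_X$ such that $H_X+3K_X$ is not pseudoeffective, and no $(-1)$-curve $E$ has $H_XE<3$.

In particular $H_X+3K_X$ is not nef. It is non-negative on the $K_X\ge0$ part of the cone of curves, as $H_X$ is nef, so by the cone theorem it is negative on some $K_X$-negative extremal ray. On a surface such a ray is spanned by a $(-1)$-curve, by a fibre $\rho$ of a $\mathbb P^1$-bundle $X\to$ curve, or by a line $\rho$ in $X=\mathbb P^2$. The first is impossible since $(H_X+3K_X)E=H_XE-3\ge0$. In the second $K_X\rho=-2$, so $H_X\rho<6$; in the third $K_X\rho=-3$, so $H_X\rho<9$. In all cases $H_X\rho\le8$.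

**Step 5: contradiction.** A general $\rho$ avoids the finitely many blown-up points, so it is a curve on $\Sigma'$ with $H\rho=H_X\rho\le8$. The map $\Sigma'\to\Sigma$ is an isomorphism from the complement of finitely many curves onto an open set. So all but finitely many of these $\rho$ map birationally onto curves $\Gamma\subset\Sigma$ of degree $H\rho$ between $1$ and $8$, distinct $\rho$ giving distinct $\Gamma$. There are uncountably many. Such a $\Gamma$ spans at most a $\mathbb P^8$, so the hyperplanes containing it correspond to a subspace of codimension $\le9$ in $H^0(K)$. On $\hat S$, which maps onto $\Sigma$, choose an irreducible curve mapping onto $\Gamma$. For all but finitely many $\Gamma$ it is not contracted by $\beta$. Let $C$ be its image in $S$. The sections just described vanish on $C$, so $h^0(K-C)\ge p_g-9$. Distinct $\Gamma$ give distinct $C$, contradicting Lemma 8 with $m=9$. $\square$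

## 7. The bundle generated by the one-forms

We replace $\Omega^1$ by a bundle that $V$ generates.

**The Gauss map.** By Lemma 5 some $\omega\wedge\gamma$ is nonzero at a general $x$, so $V\to\Omega^1_{S,x}$ (fibre) is onto there. This gives a rational map from $S$ to the Grassmannian of 2-dimensional quotients of $V$. Composed with the Plücker embedding it is given by $\Lambda^2V\twoheadrightarrow H^0(K)\to K_x$. So it is the canonical map followed by a linear embedding, and by Proposition 9 the Gauss map is birational onto its image.

**The bundle $E'$.** Let $\pi:S'\to S$ be a composition of point blow-ups making the Gauss map a morphism, and let $V\otimes\mathcal O_{S'}\twoheadrightarrow E'$ be the pullback of the universal rank 2 quotient. The map $V\otimes\mathcal O\to\Omega^1_{S'}$ kills $\ker(V\otimes\mathcal O\to E')$ at general points, hence everywhere, since $\Omega^1_{S'}$ is torsion free. We get $E'\to\Omega^1_{S'}$, generically an isomorphism and therefore injective. Taking determinants,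
$$M'=\det E',\qquad K'=K_{S'}=M'+F',\quad F'\ge0,$$
with $F'$ the zero divisor of a section $\tau\in H^0(F')$. In the example $\mathrm{Sym}^2C$ of Section 2, $V$ generates $\Omega^1_S$ everywhere, so $S'=S$, $E'=\Omega^1_S$ and $F'=0$ (there the Gauss map has degree 6).

**Lemma 10.** (i) $H^0(E')=V$. (ii) $H^0(K')=\tau H^0(M')$, and $\Lambda^2V\to H^0(M')$ is onto. (iii) $M'$ is base point free and defines the canonical map; in particular $M'^2>0$. (iv) $h^0(F')=1$.

**Proof.** (i) The composite $V\hookrightarrow H^0(E')\hookrightarrow H^0(\Omega^1_{S'})=V$ is the identity.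
(ii) $\Lambda^2V\to H^0(K')=H^0(K)$ is onto and factors through the injection $\tau:H^0(M')\to H^0(K')$.
(iii) $\Lambda^2V\otimes\mathcal O\to\det E'$ is onto. The morphism given by $|M'|$ is the Gauss map followed by Plücker, i.e. the canonical map, which is birational onto a surface.
(iv) Let $\tau'\in H^0(F')$. For $m\in H^0(M')$ we have $\tau'm\in H^0(K')$, so by (ii) $\tau'm=\tau m'$ with $m'\in H^0(M')$, and $\tau'/\tau=m'/m$. As $M'$ is base point free, near each point we may choose $m$ nonvanishing. So $\tau'/\tau$ is regular everywhere, hence constant. $\square$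

Put $V_x=\ker(V\to E'_x)$ for $x\in S'$; it has dimension $q-2$.

**Lemma 11.** $h^0(E'(F'))=q$.

**Proof.** **Step 1: a Koszul sequence.** Take $\omega\in V$ general and let $Z$ be the zero scheme of $\omega\in H^0(E')$. The variety $\{(x,[\omega]):\omega\in V_x\}$ has dimension $2+(q-3)=q-1=\dim\mathbb P^{q-1}$, and its part over $F'$ has dimension $\le q-2$. So for general $\omega$, $Z$ is finite or empty, and $Z\cap F'=\emptyset$. Hence
$$0\to\mathcal O\xrightarrow{\ \omega\ }E'\to M'\otimes I_Z\to0$$
is exact.

**Step 2: $h^0(M'\otimes I_Z)=q-1$.** The composite $H^1(\mathcal O)\to H^1(E')\to H^1(\Omega^1_{S'})$ is, up to sign, $\bar\gamma\mapsto\omega\wedge\bar\gamma$, $\gamma\in V$. It is injective: if $\omega\wedge\bar\gamma=0$ in cohomology, pairing with $\bar\omega\wedge\gamma$ gives $\int\omega\wedge\gamma\wedge\bar\omega\wedge\bar\gamma=0$, so $\omega\wedge\gamma=0$ and $\gamma\in\mathbb C\omega$; but $\omega\wedge\bar\omega$ is nonzero in cohomology (pair it with a Kähler class), so $\gamma=0$. Thus $H^1(\mathcal O)\to H^1(E')$ is injective, and $h^0(M'\otimes I_Z)=h^0(E')-h^0(\mathcal O)=q-1$.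

**Step 3: twisting by $F'$.** From $0\to\mathcal O(F')\to E'(F')\to K'\otimes I_Z\to0$ and Lemma 10(iv), $h^0(E'(F'))\le1+h^0(K'\otimes I_Z)$. A section of $K'\otimes I_Z$ is $\tau m$ with $m\in H^0(M')$, and $\tau$ is invertible near $Z$, so $m\in H^0(M'\otimes I_Z)$. So $h^0(E'(F'))\le1+(q-1)=q$. Conversely $V=H^0(E')\hookrightarrow H^0(E'(F'))$. $\square$

**Lemma 12.** $N\le c_2(E')+4+\frac12M'F'$.

**Proof.** The class $\omega\wedge\bar\gamma\in H^1(\Omega^1_{S'})$ is, up to sign, the cup product of $\omega\in H^0(E')$ with a class in $H^1(\mathcal O)$, so it lies in the image of $H^1(E')$. As $\pi^*$ is injective on $H^{1,1}$, $N\le h^1(E')$. Riemann–Roch gives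
$$\chi(E')=2\chi+\tfrac12M'(M'-K')-c_2(E')=2\chi-c_2(E')-\tfrac12M'F' .$$
By Serre duality, $E'^*\cong E'\otimes M'^{-1}$ and Lemma 11, $h^2(E')=h^0(E'^*\otimes K')=h^0(E'(F'))=q$. So $h^1(E')=2q-2\chi+c_2(E')+\frac12M'F'$, and $2q-2\chi=4$. $\square$

In the example: $N=9\le6+4=10$.

## 8. The lines $\ell_x$ and the threefold they sweep out

From here on $\mathbb P(\cdot)$, applied to $E'$, $V$ and their quotients, means rank one quotients. The surjection $V\otimes\mathcal O\to E'$ gives a morphism
$$p:\mathbb P(E')\to\mathbb P(V)=\mathbb P^{q-1},\qquad Y=p(\mathbb P(E')),\quad\ell_x=p(\mathbb P(E'_x)).$$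
A point of $\mathbb P(V)$ is a nonzero linear form on $V$ up to scalars, $\ell_x$ is the line of forms vanishing on $V_x$, and $\mathbb P(E'_x)\to\ell_x$ is bijective. For $\mathrm{Sym}^2C$, $\ell_{P+Q}$ is the line $\overline{PQ}$ in the plane of the quartic.

Since the Gauss map is birational onto its image, there is a dense open $S'_0\subset S'$ on which the $\ell_x$ are pairwise distinct. $Y$ is nondegenerate: a hyperplane containing $Y$ would be an element of $V$ mapping to $0$ in every $E'_x$, and $V\to H^0(E')$ is injective.

**Proposition 13.** $p:\mathbb P(E')\to Y$ is birational.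

**Step 1: $\dim Y=3$.** Otherwise $Y$, irreducible and containing infinitely many lines, is a surface, and all components of all fibres of $p$ have positive dimension. The set $\mathbb P(E'|_{S'\setminus S'_0})$ has dimension $\le2$, so it meets the fibre over a general $y\in Y$ in a finite set. So $p^{-1}(y)$ contains infinitely many points over $S'_0$. They lie over distinct $x$, since $\mathbb P(E'_x)\to\ell_x$ is injective, so infinitely many distinct lines $\ell_x\subset Y$ pass through $y$. A general $y$ is a smooth point of $Y$, and all these lines lie in the projective tangent plane of $Y$ at $y$. Their union is Zariski dense in the irreducible surface $Y$, so $Y$ is that plane. This contradicts nondegeneracy in $\mathbb P^{q-1}$, $q\ge5$.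

**Step 2: if $\deg p\ge2$, many pairs of lines meet.** Over a dense open $Y_0\subset Y$, $p$ is finite étale of degree $\ge2$. In $p^{-1}(Y_0)\times_{Y_0}p^{-1}(Y_0)$, which is finite étale over $p^{-1}(Y_0)$ by either projection, the diagonal is open and closed and is not everything. So there is an irreducible component $\Theta$, of dimension 3, disjoint from the diagonal and surjecting onto $p^{-1}(Y_0)$ by both projections. A point of $\Theta$ over $(x,y)\in S'\times S'$ has $x\ne y$, as $\mathbb P(E'_x)\to\ell_x$ is injective. If moreover $x,y\in S'_0$, which holds on a dense open subset of $\Theta$, then $\ell_x\ne\ell_y$ meet in exactly one point, so the point of $\Theta$ is determined by $(x,y)$. Hence $\Theta\to S'\times S'$ is generically injective. The closure $\Xi$ of its image is an irreducible threefold dominating both factors, and $\ell_x\cap\ell_y\ne\emptyset$ for all $(x,y)\in\Xi$, as this is a closed condition.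

**Step 3: an uncountable family of curves.** For $x$ in a dense open $A\subset S'$, $\Xi_x=\{y:(x,y)\in\Xi\}$ is nonempty of pure dimension 1. The union of these $\Xi_x$ is the image under the second projection of a dense open subset of $\Xi$, so it contains a dense open subset of $S'$ and is not contained in a countable union of curves. So the irreducible components $C'$ of the $\Xi_x$, $x\in A$, form an uncountable set. Discarding the finitely many $\pi$-exceptional curves, we get uncountably many distinct curves $C=\pi(C')\subset S$.

**Step 4: these curves violate Lemma 8.** Let $C'\subset\Xi_x$ and $y\in C'$. A nonzero linear form vanishes on $V_x+V_y$, so $V_x+V_y\ne V$ and $V_x\to V/V_y=E'_y$ has rank $\le1$. So all $\omega\wedge\gamma$ with $\omega,\gamma\in V_x$ vanish at $y$ as sections of $M'$, hence as sections of $K'$. Since $C'$ is not exceptional, these 2-forms vanish on $C$ as sections of $K$. By (3) with $U=V_x$ they span a space of dimension $\ge2(q-4)+1=p_g-4$. So $h^0(K-C)\ge p_g-4$ for uncountably many $C$, contradicting Lemma 8. Hence $\deg p=1$. $\square$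

## 9. A curve in $\mathbb P^{\chi-1}$ against Castelnuovo's bound

**Step 1: construction of $D$ and $Q$.** Let $W\subset V$ be a general 2-dimensional subspace and $D\in|M'|$ the zero divisor of the image of $\Lambda^2W$ in $H^0(M')$. Since $\psi:G(2,V)\to\mathbb P(H^0(K))$, the space of lines in $H^0(K)\cong H^0(M')$, is surjective (Lemma 5), $D$ is a general member of $|M'|$. As $M'$ is base point free with $M'^2>0$, Bertini's theorem makes $D$ a smooth irreducible curve. Let $g$ be its genus.

The set $\{(x,W):W\subset V_x\}$ has dimension $2+2(q-4)<2(q-2)=\dim G(2,V)$, so for general $W$ the map $W\to E'_x$ is nonzero for every $x$. In suitable local bases $W\otimes\mathcal O\to E'$ then has matrix $\mathrm{diag}(1,t)$ with $t$ a local equation of $D$. So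
$$0\to W\otimes\mathcal O\to E'\to Q\to0$$
with $Q$ a line bundle on $D$. Compare second Chern characters: $\mathrm{ch}_2(E')=\frac12M'^2-c_2(E')$, $\mathrm{ch}_2(W\otimes\mathcal O)=0$, $\mathrm{ch}_2(Q)=\deg Q-\frac12D^2$. As $D^2=M'^2$,
$$d:=\deg Q=M'^2-c_2(E') .$$

**Step 2: the morphism $f$.** The space $V/W$ generates $Q$, and $V/W\hookrightarrow H^0(Q)$ because $H^0(E')=V$ and $H^0(W\otimes\mathcal O)=W$. This gives a nondegenerate morphism $f:D\to\mathbb P(V/W)=\mathbb P^r$, $r=q-3=\chi-1$, with $f^*\mathcal O(1)=Q$.

**Step 3: $f$ is birational onto its image.** $\mathbb P(V/W)\subset\mathbb P(V)$ is a general linear subspace of codimension 2. A point of $p^{-1}(\mathbb P(V/W))$ over $x$ is a rank one quotient of $E'_x/\operatorname{im}W$, which is $0$ for $x\notin D$ and the one-dimensional fibre $Q_x$ for $x\in D$. So, as a set, $p^{-1}(\mathbb P(V/W))=\sigma(D)$ for the section $\sigma:D\to\mathbb P(E'|_D)$ given by $E'|_D\to Q$, and $f=p\circ\sigma$. By Proposition 13 there is a closed $Y_1\subsetneq Y$ such that $p$ is injective over $Y\setminus Y_1$, and $\dim p^{-1}(Y_1)\le2$.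 The subset $p^{-1}(Y_1)\cap\sigma(D)$ is cut out on $p^{-1}(Y_1)$ by the pullbacks of two general hyperplanes, so it is finite. Away from these finitely many points, $f(x)=f(y)$ implies $\sigma(x)=\sigma(y)$, so $x=y$. Hence $f$ is birational onto its image, and $f(D)\subset\mathbb P^r$ is an irreducible nondegenerate curve of degree $d$ with normalization $D$.

**Step 4: proof of (4).** By adjunction $2g-2=M'(M'+K')=2M'^2+M'F'$. With Lemma 12,
$$d=M'^2-c_2(E')\le\big(g-1-\tfrac12M'F'\big)+\big(4+\tfrac12M'F'-N\big)=g+3-N .$$
The unknown term $M'F'$ cancels. (In the example $\mathrm{Sym}^2C$: $d=6-6=0$, $2g-2=12$, $g=7$, and $0\le7+3-9$.)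

**Step 5: proof of (5).** Since $D^2>0$, $D$ is not $\pi$-exceptional, so $D$ is the normalization of $D_S:=\pi(D)$. Pushing forward $D+F'\in|K'|$ gives $K\sim D_S+\pi_*F'$ with $\pi_*F'\ge0$. As $D$ varies in $|M'|$, the $D_S$ form an infinite set of irreducible, linearly equivalent curves. For any curve $\Gamma$ one of them differs from $\Gamma$, so $D_S$ is nef. Then $D_S^2\le KD_S$ because $D_S\cdot\pi_*F'\ge0$, and $KD_S\le K^2$ because $K$ is nef. Therefore
$$g\le p_a(D_S)=1+\tfrac12(KD_S+D_S^2)\le K^2+1\le12\chi+5-N$$
by (8). Adding (4), and using $N\ge4\chi+7-2a$ from (8),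
$$d\le12\chi+8-2N\le d_{\max}:=4\chi-6+4a . $$

**Step 6: Castelnuovo.** We have $r-1=\chi-2$ and $d_{\max}-1=4(\chi-2)+(1+4a)$, where $1+4a<\chi-2$ by (9). So for $d_{\max}$ we have $m=4$, $\varepsilon=1+4a$, and
$$\pi(d_{\max},r)=6(\chi-2)+4(1+4a)=6\chi-8+16a .$$
By (8), (4), (6) and the monotonicity of $\pi(d,r)-d$ for $d\ge r$,
$$4\chi+4-2a\le N-3\le g-d\le\pi(d,r)-d\le\pi(d_{\max},r)-d_{\max}=2\chi-2+12a,$$
that is,
$$\chi\le7\,\alpha(\chi+1)-3 . \tag{10}$$

**Step 7: end of the proof of Theorem 4.** Recall that (10) was derived for $\chi\ge23$.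

- If $\chi\ge62$, then (10) gives $\chi\le7\log_2(\chi+2)-3$. At $\chi=62$ the right side is $39$, and it grows more slowly than $\chi$. So this is impossible.
- If $23\le\chi\le61$, then $a\le5$, so (10) gives $\chi\le32$. For $\chi+1=24,25,\dots,33$ the values of $\alpha(\chi+1)$ are $2,3,3,4,3,4,4,5,1,2$. The value $5$ allows $\chi\le32$ and occurs at $\chi=30$; the value $4$ allows only $\chi\le25$ but occurs at $\chi=26,28,29$; values $\le3$ allow only $\chi\le18$. So (10) holds only for $\chi=30$.

Hence $\chi\le22$ or $\chi=30$, i.e. $q\le24$ or $q=32$. In particular $\chi\le30$ and $p_g=2\chi+1\le61$. By Theorem 3, $K^2\le8\chi-3+2\alpha(\chi+1)$. For $\chi=30$ this is $240-3+10=247$. For $\chi\le22$ we have $\chi+1\le23$, so $\alpha(\chi+1)\le4$ and $K^2\le176-3+8=181$. So all four invariants are at most $C=247$. $\blacksquare$
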